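
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{The Baire property in monotonically normal,\\ discretely \v{C}ech-complete spaces}


\begin{abstract}
A space is discretely \v{C}ech-complete if the closure of each of its discrete subspaces is \v{C}ech-complete. We prove that every monotonically normal, discretely \v{C}ech-complete space has the Baire property, as does every $G_\delta$-subspace of each of its closed subspaces. The proof moves a failure of the Baire property into a closed nowhere dense set, which in a monotonically normal space lies in the closure of a discrete set. We also characterize the hypothesis in terms of closed nowhere dense sets, and show by examples that \v{C}ech-completeness of the closures cannot be weakened to hereditary Baireness, and that under CH the conclusion cannot be strengthened to the existence of a dense \v{C}ech-complete subspace.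
\end{abstract}

\section{The question}

All spaces are Tychonoff. A space is \emph{\v{C}ech-complete} if it is a $G_\delta$-subset of some (equivalently, every) compactification of it. It has the \emph{Baire property}, or \emph{is Baire}, if the intersection of any countable family of its dense open subsets is dense. For a topological property $\mathcal P$, a space $X$ is \emph{discretely $\mathcal P$} if the closure $\overline D$ in $X$ of every discrete subspace $D\subseteq X$ has $\mathcal P$. The question is how much of a property of $X$ can be recovered from these closures alone.

Every \v{C}ech-complete space is Baire. Must a discretely \v{C}ech-complete space be Baire? We answer this question for monotonically normal spaces, the case asked about in \cite{DR}. A $T_1$ space $X$ is \emph{monotonically normal} if to each pair $(x,U)$ with $U$ open and $x\in U$ one can assign an open set $H(x,U)$ with $x\in H(x,U)\subseteq U$ such that $H(x,U)\subseteq H(x,U')$ whenever $U\subseteq U'$, and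
\begin{equation}\label{eq:star}
H(x,U)\cap H(y,W)\neq\emptyset\quad\text{implies}\quad x\in W\ \text{ or }\ y\in U .
\end{equation}
Metrizable spaces are the model: if $d\le 1$ is a metric, put $r(x,U)=d(x,X\setminus U)$, read as $1$ when $U=X$, and let $H(x,U)$ be the open ball about $x$ of radius $\frac12 r(x,U)$. If $H(x,U)$ meets $H(y,W)$ and, say, $r(x,U)\ge r(y,W)$, then $d(x,y)<r(x,U)$, so $y\in U$.

\begin{theorem}\label{thm:main}
Every monotonically normal, discretely \v{C}ech-complete space has the Baire property.
\end{theorem}

What is the difficulty? Suppose, for simplicity, that $X$ has no isolated points. Then closures of discrete sets are nowhere dense (Lemma~\ref{lem:ndiscrete}), so the hypothesis sees only nowhere dense sets. On the other hand it sees all of them: in a monotonically normal space every closed nowhere dense set lies in the closure of a discrete set (Lemma~\ref{lem:nd}). So for such $X$ we are told that all closed nowhere dense subspaces are \v{C}ech-complete, and in particular Baire, and we must show that $X$ itself is Baire. The natural plan is to transport a failure of the Baire property from $X$ down to a closed nowhere dense subset. For $X=\mathbb Q$ this is easily done (Section~\ref{subsec:Q}), which suggests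 a positive answer.

The plan does not always work, however. There is a monotonically normal space in which the closures of discrete sets, and all their closed subspaces, are Baire, while the space itself is not (Example~\ref{ex:A}). What can go wrong is that some open part of the space is extremally disconnected: two disjoint open sets then never accumulate at the same point $d$ of that part. But the construction needs two such sets at $d$, one to carry the next stage and the other to keep the constructed set nowhere dense. So the proof has two steps.

\begin{itemize}
\item If a meager open set has densely many points at which two disjoint open sets accumulate (``splitting points''), then $X$ has a closed nowhere dense subspace that is not Baire (Proposition~\ref{prop:reflect}).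
\item If closures of discrete sets are \v{C}ech-complete, then splitting points are dense in every open set without isolated points (Proposition~\ref{prop:split}).
\end{itemize}

\noindent Thus \v{C}ech-completeness is used twice, once because it implies the Baire property for closed subspaces and once because it gives compact sets of countable character. Section~\ref{sec:main} combines the two steps into a statement slightly stronger than Theorem~\ref{thm:main}. Section~\ref{sec:conseq} passes to $G_\delta$-subspaces and characterizes the hypothesis, and Section~\ref{sec:sharp} contains the examples. Everything is proved in ZFC, except that Example~\ref{ex:B} assumes CH.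

\section{Preliminaries}\label{sec:prelim}

\paragraph{\v{C}ech-complete spaces.}
A space $E$ is \emph{of pointwise countable type} if every $p\in E$ lies in a compact $K\subseteq E$ of countable character in $E$; that is, there are open sets $U_n\supseteq K$ of $E$, $n\in\omega$, such that every open $N\supseteq K$ contains some $U_n$. We call $\{U_n\}$ an \emph{outer base} of $K$. A space is \emph{hereditarily Baire} if all its closed subspaces are Baire. The following facts are standard; see \cite[\S 3.9]{E} for \v{C}ech-completeness.

\begin{lemma}\label{lem:cech}
Let $E$ be \v{C}ech-complete.
\begin{enumerate}
\item[\textup{(a)}] Closed subspaces and $G_\delta$-subspaces of $E$ are \v{C}ech-complete.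
\item[\textup{(b)}] $E$ is Baire; hence, by \textup{(a)}, $E$ is hereditarily Baire.
\item[\textup{(c)}] $E$ is of pointwise countable type.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $E=\bigcap_nG_n$ with $G_n$ open in a compactification $cE$.

(a) Let $F\subseteq E$ and let $C$ be the closure of $F$ in $cE$, a compactification of $F$. If $F$ is closed in $E$, then $F=E\cap C$. If $F$ is a $G_\delta$ in $E$, it is a $G_\delta$ in $cE$. In both cases $F$ is a $G_\delta$ in $C$.

(b) Let $U_n$ be dense open in $E$, and let $U_n^*$ be open in $cE$ with $U_n^*\cap E=U_n$. As $E$ is dense in $cE$, the sets $U_n^*$ and $G_n$ are dense in $cE$. By the Baire category theorem for compact spaces, $\bigcap_n(G_n\cap U_n^*)=\bigcap_nU_n$ is dense in $cE$, hence in $E$.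

(c) Given $p\in E$, choose open $W_n\ni p$ in $cE$ with $\overline{W_{n+1}}\subseteq W_n\cap G_n$ and put $K=\bigcap_nW_n=\bigcap_n\overline{W_n}$. This is a compact subset of $\bigcap_nG_n=E$. If $N^*\supseteq K$ is open in $cE$, then by compactness some $\overline{W_n}$ is contained in $N^*$. So the sets $W_n\cap E$ form an outer base of $K$ in $E$.
\end{proof}

\paragraph{Meager open sets.}
A set is \emph{meager} in $X$ if it is covered by countably many closed nowhere dense subsets of $X$. If $X$ is not Baire, there are dense open sets $G_n$ and a nonempty open $V$ with $V\cap\bigcap_nG_n=\emptyset$, so $V\subseteq\bigcup_n(X\setminus G_n)$ is meager. Conversely, if $V\ne\emptyset$ is open and $V\subseteq\bigcup_nF_n$ with $F_n$ closed nowhere dense, then the dense open sets $X\setminus F_n$ have an intersection that misses $V$. Hence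
\begin{equation}\label{eq:meager}
X\text{ is not Baire if and only if some nonempty open subset of $X$ is meager.}
\end{equation}
A nowhere dense set contains no isolated point of $X$, so neither does a meager set. For an open set $O\subseteq X$, being ``without isolated points'' means the same in $O$ and in $X$.

\paragraph{Closures of discrete sets.}
The next lemma holds in every $T_1$ space. It is not needed for Theorem~\ref{thm:main}, but is used in Theorem~\ref{thm:char} and in the examples.

\begin{lemma}\label{lem:ndiscrete}
If $V\subseteq X$ is open without isolated points and $D\subseteq V$ is discrete, then $\overline D$ is nowhere dense in $X$.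
\end{lemma}

\begin{proof}
Suppose $\emptyset\ne O\subseteq\overline D$ with $O$ open. Pick $d\in O\cap D$ and an open $O'\subseteq O\cap V$ with $O'\cap D=\{d\}$. As $d$ is not isolated, $O'\setminus\{d\}$ is a nonempty open set that is contained in $\overline D$ and misses $D$, a contradiction.
\end{proof}

\section{Discrete sets reaching the boundary of an open set}

From here to the end of Section~\ref{sec:conseq}, $X$ is a monotonically normal space with operator $H$.

In a metrizable space a point of $\overline A\setminus A$, where $A$ is open, is the limit of a sequence of distinct points of $A$, and the terms of the sequence can be surrounded by disjoint open sets. The next lemma is the substitute. It handles all points of $\overline A\setminus A$ with one discrete set, and the points of this set can be taken from any prescribed dense subset of $A$. The idea is to fill $A$ with a maximal disjoint family of sets $H(y,W)$, $W\subseteq A$; property \eqref{eq:star} then forces the centers $y$ to accumulate at every boundary point. This lemma and Claim 2 in Section~\ref{sec:split} are the only places where \eqref{eq:star} is used in the proof of Theorem~\ref{thm:main}.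

\begin{lemma}\label{lem:key}
Let $A\subseteq X$ be open and let $Q\subseteq A$ be dense in $A$. Then there are a set $D\subseteq Q$ and pairwise disjoint open sets $V_y$, $y\in D$, with $y\in V_y\subseteq A$, such that
\[
\overline A\setminus A\subseteq\overline D .
\]
In particular $D$ is discrete. Moreover, $D$ can be chosen to contain all isolated points of $X$ that lie in $A$.
\end{lemma}

\begin{proof}
Consider families of pairs $(y,W)$ with $W\subseteq A$ open and $y\in Q\cap W$, such that $H(y,W)\cap H(y',W')=\emptyset$ for distinct members $(y,W)$, $(y',W')$ of the family. Isolated points of $X$ in $A$ belong to $Q$, and the pairs $(y,\{y\})$, with $y\in A$ isolated in $X$, form such a family. By Zorn's lemma it extends to a maximal one, $\mathcal F$. Since $y\in H(y,W)$, no point is the first coordinate of two members of $\mathcal F$. Let $D$ be the set of first coordinates, $V_y=H(y,W)$ for $(y,W)\in\mathcal F$, and $G=\bigcup_{y\in D}V_y$.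

The set $G$ is dense in $A$. Otherwise $O=A\setminus\overline G$ is nonempty, and we may pick $y\in Q\cap O$. As $H(y,O)\subseteq O$ is nonempty and misses $G$, the pair $(y,O)$ could be added to $\mathcal F$.

Now let $p\in\overline A\setminus A$ and let $U$ be an open neighborhood of $p$. Then $H(p,U)$ meets $A$, hence meets $G$, so $H(p,U)\cap H(y,W)\ne\emptyset$ for some $(y,W)\in\mathcal F$. By \eqref{eq:star}, $p\in W$ or $y\in U$. But $W\subseteq A$ and $p\notin A$, so $y\in U$. Thus every neighborhood of $p$ meets $D$.
\end{proof}

\begin{lemma}\label{lem:nd}
Every closed nowhere dense $N\subseteq X$ is contained in the closure of a discrete set $D$. One can choose $D$ to contain all isolated points of $X$.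
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:key} with $A=Q=X\setminus N$. Here $\overline A\setminus A=N$, and $N$ contains no isolated point of $X$.
\end{proof}

\section{Moving the failure into a nowhere dense set}\label{sec:reflect}

\subsection{The rationals}\label{subsec:Q}

The construction is already visible in $\mathbb Q=\{q_0,q_1,\dots\}$. We look for a closed nowhere dense $Y\subseteq\mathbb Q$ that is not Baire. Intervals are taken in $\mathbb Q$.

We choose sets $D_n$ and, for $d\in D_n$, disjoint open intervals $V_d\ni d$, starting with $D_0=\{0\}$ and $V_0=\mathbb Q$. Given $d\in D_n$, choose $\varepsilon>0$ with $(d-\varepsilon,d+\varepsilon)\subseteq V_d$ and put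
\[
A_d=(d,d+\varepsilon),\qquad B_d=(d-\varepsilon,d).
\]
The right half $A_d$ will carry the next generation, and the left half $B_d$ will stay empty. In $A_d\setminus\{q_0,\dots,q_n\}$ choose a strictly decreasing sequence converging to $d$, and surround its terms $e$ by disjoint open intervals $V_e\subseteq A_d\setminus\{q_0,\dots,q_n\}$. The points $e$ obtained in this way from all $d\in D_n$ form $D_{n+1}$. Let $Z=\bigcup_nD_n$ and $Y=\overline Z$.

\emph{$Y$ is nowhere dense.} The intervals of one generation are disjoint, and $V_d\subseteq A_c\not\ni c$ for every ancestor $c$ of $d$. So the points of $Z$ in $V_d$ other than $d$ are descendants of $d$, all of which lie in $A_d$. Hence $B_d$ misses $Z$, and so misses $Y$. An open set that meets $Y$ contains some $d\in Z$, and then it meets $B_d$, so it is not contained in $Y$.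

\emph{$Y$ is not Baire.} Each point of $Z$ is a limit of points of the next generation, hence lies in the closure of every later $D_m$. If $m>n$, then $q_n\notin D_m$. So each $Y\setminus\{q_n\}$ is open and dense in $Y$, while the intersection of all these sets is empty.

By Lemma~\ref{lem:nd}, $Y$ is a closed subset of some $\overline D$ with $D$ discrete; as $Y$ is not Baire, Lemma~\ref{lem:cech} shows that $\mathbb Q$ is not discretely \v{C}ech-complete.

In general, closed nowhere dense sets $F_n$ replace the points $q_n$, and Lemma~\ref{lem:key} replaces the sequences. What remains is to find the two halves $A_d$ and $B_d$.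

\subsection{Splitting points}

\begin{definition}
A point $x\in X$ is a \emph{splitting point} if there are disjoint open $A,B\subseteq X$ with $x\in\overline A\cap\overline B$. The set of splitting points of $X$ is denoted by $S$.
\end{definition}

In this situation $x\notin A\cup B$: if, say, $x\in A$, then $A$ would be a neighborhood of $x$ missing $B$, although $x\in\overline B$. Also, $A$ and $B$ may be replaced by their intersections with any open neighborhood of $x$. Recall that a space is \emph{extremally disconnected} if the closure of each of its open subsets is open.

\begin{lemma}\label{lem:ed}
An open subspace $O$ of $X$ is extremally disconnected if and only if $O\cap S=\emptyset$.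
\end{lemma}

\begin{proof}
If $O$ is not extremally disconnected, there are an open $G\subseteq O$ and a point $p\in\overline G\cap O$ that is not interior to $\overline G\cap O$. Then every neighborhood of $p$ meets $O\setminus\overline G$, so $p$ is in the closures of the disjoint open sets $G$ and $O\setminus\overline G$. Thus $p\in O\cap S$. Conversely, if $p\in O\cap S$ is witnessed by $A$ and $B$, then the closure of $A\cap O$ in $O$ contains $p$ and misses $B$. It is not a neighborhood of $p$, since $p\in\overline B$. So it is not open.
\end{proof}

\begin{proposition}\label{prop:reflect}
Let $V\neq\emptyset$ be a meager open subset of $X$ such that $S\cap V$ is dense in $V$. Then there is a closed nowhere dense $Y\subseteq X$ that does not have the Baire property.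
\end{proposition}

\begin{proof}
Let $V\subseteq\bigcup_nF_n$ with each $F_n$ closed and nowhere dense in $X$. We construct sets $D_n\subseteq S\cap V$ and, for each $n$, pairwise disjoint open sets $V_d$, $d\in D_n$, with $d\in V_d\subseteq V$. Start with $D_0=\{d_0\}$, where $d_0\in S\cap V$ is arbitrary, and $V_{d_0}=V$.

Given $D_n$ and $d\in D_n$, use that $d$ is a splitting point to choose disjoint open $A_d,B_d\subseteq V_d$ with $d\in\overline{A_d}\cap\overline{B_d}$. Put
\[
A_d'=A_d\setminus(F_0\cup\dots\cup F_n).
\]
This set is open and dense in $A_d$, so $d\in\overline{A_d'}\setminus A_d'$. The set $S\cap A_d'$ is dense in $A_d'$. By Lemma~\ref{lem:key} there are $E_d\subseteq S\cap A_d'$ and pairwise disjoint open sets $V_e$, $e\in E_d$, with $e\in V_e\subseteq A_d'$ and $d\in\overline{E_d}$. Let $D_{n+1}=\bigcup_{d\in D_n}E_d$. The sets $V_e$, $e\in D_{n+1}$, are pairwise disjoint, because the sets $V_d$, $d\in D_n$, are. Since points are chosen from $S$, the construction can continue.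

A new point does not belong to an earlier generation, so the notation $V_d,A_d,B_d$ is unambiguous. Indeed, let $e\in D_n$ and $m<n$. Following the construction back from $e$ to level $m$, we find $c\in D_m$ with
\begin{equation}\label{eq:ancestor}
V_e\subseteq A_c\subseteq V_c .
\end{equation}
The only point of $D_m$ in $V_c$ is $c$, and $c\notin A_c$. Hence $D_m\cap V_e=\emptyset$, and in particular $e\notin D_m$.

Let $Z=\bigcup_nD_n$ and $Y=\overline Z$. We need three properties.
\begin{enumerate}
\item[(1)] $D_n\subseteq\overline{D_m}$ whenever $m\ge n$. Indeed $d\in\overline{E_d}\subseteq\overline{D_{n+1}}$ for $d\in D_n$; now iterate.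
\item[(2)] $D_m\cap F_n=\emptyset$ whenever $m>n$. Indeed points of $D_m$ lie in sets that miss $F_0\cup\dots\cup F_{m-1}$.
\item[(3)] $Z\cap V_d\subseteq\{d\}\cup A_d$ for every $n$ and every $d\in D_n$.
\end{enumerate}
To prove (3), let $z\in D_m\cap V_d$. We have just seen that $m<n$ is impossible. If $m=n$, then $z=d$, since the sets $V_{d'}$, $d'\in D_n$, are disjoint. If $m>n$, then by \eqref{eq:ancestor} $z\in A_{d'}\subseteq V_{d'}$ for some $d'\in D_n$. As $z\in V_d$, we get $d'=d$ and $z\in A_d$.

\emph{$Y$ is nowhere dense.} Let $O$ be open with $O\cap Y\neq\emptyset$. Then $O$ contains some $d\in Z$. By (3), the open set $B_d\subseteq V_d\setminus(\{d\}\cup A_d)$ misses $Z$, hence $Y$. As $d\in\overline{B_d}$, the set $O\cap B_d$ is nonempty. So $O\not\subseteq Y$.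

\emph{$Y$ is not Baire.} Fix $n$. If $O$ is open and meets $Y$, it meets $Z$, so by (1) it meets $D_m$ for some $m>n$. By (2), $O\cap(Y\setminus F_n)\neq\emptyset$. Thus every $Y\setminus F_n$ is open and dense in $Y$. But $\bigcap_n(Y\setminus F_n)$ misses $V$, while $Y\cap V\supseteq Z$ is a nonempty open subset of $Y$.
\end{proof}

\section{Finding splitting points}\label{sec:split}

The limit of a sequence of distinct points, all different from the limit, is a splitting point: surround the terms by disjoint open sets and separate even from odd indices. So it suffices to find convergent sequences. By Lemma~\ref{lem:key}, a nonisolated $p$ lies in $\overline D\setminus D$ for some discrete $D$. If closures of discrete sets are \v{C}ech-complete, then $p$ lies in a compact $K\subseteq\overline D$ of countable character. When $K=\{p\}$, the space $\overline D$ has a countable base at $p$ and we are done. The difficulty is to cut $K$ down to $\{p\}$, and for this we show that an open set without splitting points contains no infinite compact set. Such a compact set would contain a countable discrete set whose disjoint subsets have disjoint closures, as $\omega$ in $\beta\omega$, and monotone normality rules this out. We begin with two elementary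 facts.

\begin{lemma}\label{lem:elem}
\begin{enumerate}
\item[\textup{(a)}] If $\{c_n:n\in\omega\}$ is a faithfully indexed discrete subspace of a regular space, there are pairwise disjoint open sets $G_n\ni c_n$.
\item[\textup{(b)}] Every infinite Hausdorff space has a countably infinite discrete subspace.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $c_n\notin\overline{\{c_m:m\ne n\}}$, regularity gives an open $G_n'\ni c_n$ with $c_m\notin\overline{G_n'}$ for all $m\neq n$. Let $G_n=G_n'\setminus\bigcup_{k<n}\overline{G_k'}$.

(b) Every infinite Hausdorff space $Y$ has a nonempty open $U$ with $Y\setminus\overline U$ infinite. To see this, take disjoint open sets $U_a\ni a$ and $U_b\ni b$. If $Y\setminus\overline{U_a}$ is infinite, let $U=U_a$. Otherwise the open set $U_b\subseteq Y\setminus\overline{U_a}$ is finite, so $b$ is isolated and $U=\{b\}$ works. Starting with $Y_0=Y$, choose such a $U_n$ in $Y_n$, pick $c_n\in U_n$, and let $Y_{n+1}$ be $Y_n$ minus the closure of $U_n$ in $Y_n$. The sets $U_n$ are open in $Y$ and pairwise disjoint, so $\{c_n:n\in\omega\}$ is infinite and discrete.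
\end{proof}

\begin{proposition}\label{prop:split}
Suppose closures of discrete subspaces of $X$ are of pointwise countable type. Then every nonempty open $O\subseteq X$ without isolated points contains a splitting point.
\end{proposition}

\begin{proof}
Suppose $O\cap S=\emptyset$; that is,
\begin{equation}\label{eq:dagger}
\overline A\cap\overline B\cap O=\emptyset\quad\text{for all disjoint open }A,B\subseteq X .
\end{equation}

\smallskip\noindent\textbf{Claim 1.} \emph{No sequence of distinct points of $X\setminus\{p\}$ converges to a point $p\in O$.}

Suppose $(x_n)$ is such a sequence. Each $x_n$ has a neighborhood disjoint from a neighborhood of $p$, hence containing only finitely many terms. So $\{x_n:n\in\omega\}$ is discrete. Take disjoint open $G_n\ni x_n$ from Lemma~\ref{lem:elem}(a). Then $p$ is in the closures of the disjoint open sets $\bigcup_nG_{2n}$ and $\bigcup_nG_{2n+1}$, contrary to \eqref{eq:dagger}.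

\smallskip\noindent\textbf{Claim 2.} \emph{$O$ contains no infinite compact set.}

Suppose $K\subseteq O$ is infinite and compact. By Lemma~\ref{lem:elem}, $K$ has a discrete subspace $C=\{c_n:n\in\omega\}$, faithfully indexed, and there are pairwise disjoint open $G_n\ni c_n$ in $X$. For $P\subseteq\omega$ put $C_P=\{c_n:n\in P\}$; then $\overline{C_P}\subseteq K\subseteq O$. If $P\cap R=\emptyset$, then \eqref{eq:dagger} applied to $\bigcup_{n\in P}G_n$ and $\bigcup_{n\in R}G_n$ gives
\begin{equation}\label{eq:disj}
\overline{C_P}\cap\overline{C_R}=\emptyset .
\end{equation}

Let $\mathcal A$ be an uncountable family of infinite subsets of $\omega$ any two of which have finite intersection. (Identify $\omega$ with $\mathbb Q$ and take, for each real $r$, the range of a sequence of distinct rationals converging to $r$.) For $A\in\mathcal A$ the infinite discrete set $C_A$ is not compact, hence not closed in $K$. Pick $x_A\in\overline{C_A}\setminus C_A$. Since $C$ is discrete, $\overline{C_A}\cap C=C_A$, so $x_A\notin C$. Put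
\[
G_A=X\setminus\overline{C_{\omega\setminus A}} .
\]
By \eqref{eq:disj}, $x_A\in G_A$. If $B\in\mathcal A$ and $B\ne A$, then $x_B\in\overline{C_B}=C_{A\cap B}\cup\overline{C_{B\setminus A}}$, because $A\cap B$ is finite. As $x_B\notin C$, we get $x_B\in\overline{C_{B\setminus A}}\subseteq\overline{C_{\omega\setminus A}}$, so $x_B\notin G_A$. By symmetry $x_A\notin G_B$. Hence, by \eqref{eq:star}, the open sets $H(x_A,G_A)$, $A\in\mathcal A$, are pairwise disjoint. Each of them is a neighborhood of a point of $\overline C$ and so meets $C$. Thus the countable set $C$ meets uncountably many pairwise disjoint sets, which is impossible.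

\smallskip\noindent\textbf{Conclusion.} Pick $p\in O$. As $p$ is not isolated, $X\setminus\{p\}$ is dense, and Lemma~\ref{lem:key} with $A=Q=X\setminus\{p\}$ gives a discrete $D\not\ni p$ with $p\in\overline D$. Let $E=\overline D$, and let $K\ni p$ be a compact subset of $E$ with a countable outer base $\{U_n\}$ in $E$.

Let $W$ be open in $X$ with $p\in W\subseteq\overline W\subseteq O$. By Claim 2 the compact set $K\cap\overline W\subseteq O$ is finite. So by regularity there is a set $N\ni p$, open in $E$, whose closure lies in $W$ and misses the finitely many points of $(K\cap\overline W)\setminus\{p\}$. Then $\overline N\cap K=\{p\}$.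

Let $M$ be an arbitrary open neighborhood of $p$ in $E$. Then $K\subseteq M\cup(E\setminus\overline N)$, and the set on the right is open in $E$. So some $U_n$ is contained in it, and $U_n\cap N\subseteq M$. Hence the sets $U_n\cap N$ form a countable base at $p$ in $E$. Every neighborhood of $p\in\overline D\setminus D$ contains infinitely many points of $D$, so we can choose a sequence of distinct points of $D$ converging to $p$. This contradicts Claim 1.
\end{proof}

\section{Proof of the main theorem}\label{sec:main}

Only two consequences of \v{C}ech-completeness are needed, and it is useful to separate them.

\begin{theorem}\label{thm:ed}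
Let $X$ be monotonically normal, with all closures of discrete subspaces hereditarily Baire. Then $X$ is Baire if and only if no nonempty open subspace of $X$ is both meager and extremally disconnected. In particular, $X$ is Baire if, in addition, closures of discrete subspaces are of pointwise countable type.
\end{theorem}

\begin{proof}
If $X$ is Baire, no nonempty open subset is meager, by \eqref{eq:meager}. Conversely, suppose $X$ is not Baire, and let $V\ne\emptyset$ be a meager open set. By Lemma~\ref{lem:nd} every closed nowhere dense set is a closed subspace of some $\overline D$ with $D$ discrete, and so is Baire. Hence, by Proposition~\ref{prop:reflect}, $S\cap V$ is not dense in $V$, and there is a nonempty open $O\subseteq V$ with $O\cap S=\emptyset$. This $O$ is meager, and it is extremally disconnected by Lemma~\ref{lem:ed}.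

For the last sentence, it remains to see that no nonempty open $O$ is meager and extremally disconnected. If it were, then, being meager, $O$ would have no isolated points, and Proposition~\ref{prop:split} would give a splitting point in $O$, contrary to Lemma~\ref{lem:ed}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Closures of discrete subspaces of $X$ are \v{C}ech-complete, so they are hereditarily Baire and of pointwise countable type by Lemma~\ref{lem:cech}. Theorem~\ref{thm:ed} applies.
\end{proof}

\section{$G_\delta$-subspaces, and the meaning of the hypothesis}\label{sec:conseq}

The hypothesis of Theorem~\ref{thm:main} passes to many subspaces, and so does the conclusion.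

\begin{theorem}\label{thm:gdelta}
If $X$ is monotonically normal and discretely \v{C}ech-complete, then every $G_\delta$-subspace of every closed subspace of $X$ has the Baire property.
\end{theorem}

\begin{proof}
Let $G$ be a $G_\delta$-subset of a closed $F\subseteq X$. We verify the hypotheses of Theorem~\ref{thm:main} for $G$.

Monotone normality is hereditary. For $U$ open in $G$ let $U^*$ be the union of all open $O\subseteq X$ with $O\cap G\subseteq U$. Then $U^*\cap G=U$, and $U\subseteq U'$ implies $U^*\subseteq U'^*$. So $H_G(x,U)=G\cap H(x,U^*)$ is open in $G$, monotone in $U$, and $x\in H_G(x,U)\subseteq U$. If $H_G(x,U)$ meets $H_G(y,W)$, then $x\in W^*\cap G=W$ or $y\in U^*\cap G=U$.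

If $D\subseteq G$ is discrete, then $\overline D\subseteq F$, and the closure of $D$ in $G$ is $\overline D\cap G$. This is a $G_\delta$ in the \v{C}ech-complete space $\overline D$, so it is \v{C}ech-complete by Lemma~\ref{lem:cech}(a).
\end{proof}

We next describe the hypothesis without discrete sets.

\begin{theorem}\label{thm:char}
Let $X$ be monotonically normal with set of isolated points $I$. Then $X$ is discretely \v{C}ech-complete if and only if $N\cup\overline I$ is \v{C}ech-complete for every closed nowhere dense $N\subseteq X$. In particular, if $I=\emptyset$, then $X$ is discretely \v{C}ech-complete if and only if every closed nowhere dense subspace of $X$ is \v{C}ech-complete.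
\end{theorem}

\begin{proof}
Suppose $X$ is discretely \v{C}ech-complete and $N$ is closed and nowhere dense. By Lemma~\ref{lem:nd} there is a discrete $D\supseteq I$ with $N\subseteq\overline D$. So $N\cup\overline I$ is closed in the \v{C}ech-complete space $\overline D$, and hence is \v{C}ech-complete.

Conversely, suppose all the sets $N\cup\overline I$ are \v{C}ech-complete. Let $D\subseteq X$ be discrete and put $D'=D\setminus\overline I$. This is a discrete subset of the open set $X\setminus\overline I$, which has no isolated points. By Lemma~\ref{lem:ndiscrete}, $N=\overline{D'}$ is nowhere dense. Since $D\subseteq D'\cup\overline I$, the set $\overline D$ is closed in the \v{C}ech-complete space $N\cup\overline I$, and so is \v{C}ech-complete.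
\end{proof}

\section{Sharpness}\label{sec:sharp}

\subsection{Hereditarily Baire closures do not suffice}

In Theorem~\ref{thm:main}, ``\v{C}ech-complete'' cannot be weakened to ``hereditarily Baire''. The following space has no splitting points at all, so the construction of Section~\ref{sec:reflect} cannot even begin.

\begin{example}\label{ex:A}
\emph{There is (in ZFC) a monotonically normal space $T$ in which closures of discrete subspaces are scattered and hereditarily Baire, although $T$ is not Baire.}

Let $u$ be a nonprincipal ultrafilter on $\omega$, and let $T=\omega^{<\omega}$ be the set of finite sequences in $\omega$. Call $U\subseteq T$ open if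
\[
\{n\in\omega:t^\frown n\in U\}\in u\quad\text{for each }t\in U .
\]
Because $u$ is a filter, this is a topology.

\emph{$T$ is $T_1$ and not Baire.} For $s\in T$ and $t\neq s$ the set $\{n:t^\frown n\neq s\}$ is cofinite and so belongs to $u$; thus $T\setminus\{s\}$ is open. No $\{t\}$ is open, since $\{n:t^\frown n=t\}=\emptyset\notin u$. So the sets $T\setminus\{s\}$, $s\in T$, are countably many dense open sets with empty intersection.

\emph{$T$ is monotonically normal.} For $x\in U$ let
\[
H(x,U)=\{y\supseteq x:\ z\in U\text{ whenever }x\subseteq z\subseteq y\},
\]
where $\subseteq$ between sequences means ``is an initial segment of''. Then $x\in H(x,U)\subseteq U$, and $H(x,U)$ is monotone in $U$. It is open: if $y\in H(x,U)$, then $y\in U$, and $y^\frown n\in H(x,U)$ for every $n$ with $y^\frown n\in U$. If $z\in H(x,U)\cap H(y,W)$, then $x$ and $y$ are initial segments of $z$, so they are comparable. If $x\subseteq y$, then $x\subseteq y\subseteq z$ gives $y\in U$; if $y\subseteq x$, then likewise $x\in W$. This proves \eqref{eq:star}. It follows that $T$ is normal, hence Tychonoff: for disjoint closed $A,B\subseteq T$ the open sets $\bigcup_{a\in A}H(a,T\setminus B)$ and $\bigcup_{b\in B}H(b,T\setminus A)$ are disjoint by \eqref{eq:star}.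

\emph{Every closed $Y\subseteq T$ without isolated points is open.} Let $t\in Y$. If $\{n:t^\frown n\in Y\}\notin u$, then $\{n:t^\frown n\notin Y\}\in u$, because $u$ is an ultrafilter. So $\{t\}\cup(T\setminus Y)$ is open, and $t$ is isolated in $Y$, a contradiction. Hence $\{n:t^\frown n\in Y\}\in u$ for all $t\in Y$.

\emph{Closures of discrete sets.} Let $D\subseteq T$ be discrete. By Lemma~\ref{lem:ndiscrete}, $\overline D$ is nowhere dense. If a nonempty subset of $\overline D$ had no isolated points, its closure would be closed without isolated points, hence a nonempty open set of $T$ contained in $\overline D$, which is impossible. So $\overline D$ is \emph{scattered}: each of its nonempty subsets has an isolated point. Closed subspaces of $\overline D$ are scattered too, and a scattered space is Baire: its isolated points form a dense set, which is contained in every dense open set. Thus $\overline D$ is hereditarily Baire.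

By Theorem~\ref{thm:ed}, some nonempty open subspace of $T$ is meager and extremally disconnected, so the exceptional case in that theorem does occur. Here $T$ itself is such a subspace. It is meager in itself as a countable space without isolated points, and it is extremally disconnected: a nonempty open $U\subseteq T$ has no isolated points, hence neither does $\overline U$, so $\overline U$ is open. By Lemma~\ref{lem:ed}, $T$ has no splitting points. By the last sentence of Theorem~\ref{thm:ed}, the closures of discrete subspaces of $T$ are not all of pointwise countable type.
\end{example}

\subsection{Dense \v{C}ech-complete subspaces need not exist}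

Could the conclusion of Theorem~\ref{thm:main} be ``$X$ is \v{C}ech-complete'', or at least ``$X$ has a dense \v{C}ech-complete subspace''? Under CH it cannot, even for metrizable spaces.

\begin{example}\label{ex:B}
\emph{\textup{(CH)} There is a discretely \v{C}ech-complete subspace $X$ of $\mathbb R$ with no dense \v{C}ech-complete subspace. In particular $X$ is not \v{C}ech-complete.}

Let $L\subseteq\mathbb R$ be a Luzin set: an uncountable set that meets every nowhere dense set in a countable set. It exists under CH: list the closed nowhere dense subsets of $\mathbb R$ as $N_\alpha$, $\alpha<\omega_1$, use the Baire category theorem to choose $x_\alpha\in\mathbb R$ outside $\bigcup_{\beta<\alpha}(N_\beta\cup\{x_\beta\})$, and let $L=\{x_\alpha:\alpha<\omega_1\}$. Put $X=\mathbb R\setminus L$. As a metrizable space, $X$ is monotonically normal.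

The set $L$ contains no nonempty open interval, since such an interval contains a Cantor set, which is nowhere dense and uncountable. So $X$ is dense in $\mathbb R$. It has no isolated points: if $J\cap X=\{x\}$ for an open interval $J$, then $J\setminus\{x\}\subseteq L$ contains an interval.

\emph{$X$ is discretely \v{C}ech-complete.} Let $D\subseteq X$ be discrete, and let $N$ be its closure in $\mathbb R$. Then $N\cap X$ is the closure of $D$ in $X$, and it is nowhere dense in $X$ by Lemma~\ref{lem:ndiscrete}. So $N$ is nowhere dense in $\mathbb R$: if $J\subseteq N$ were a nonempty open interval, then $J\cap X$ would be a nonempty open subset of $X$ contained in $N\cap X$. Hence $N\cap L$ is countable, and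
\[
N\cap X=N\cap\bigcap_{l\in N\cap L}(\mathbb R\setminus\{l\})
\]
is a $G_\delta$ in the \v{C}ech-complete space $\mathbb R$. By Lemma~\ref{lem:cech}(a) it is \v{C}ech-complete.

\emph{No dense subspace of $X$ is \v{C}ech-complete.} Suppose $G\subseteq X$ is dense in $X$ and \v{C}ech-complete. Then $G$ is dense in $[-\infty,\infty]$, which is therefore a compactification of $G$. So $G$ is a $G_\delta$ in $[-\infty,\infty]$, hence a dense $G_\delta$ in $\mathbb R$. Its complement $\mathbb R\setminus G\supseteq L$ is a countable union of nowhere dense sets, each of which meets $L$ in a countable set. So $L$ is countable, a contradiction.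
\end{example}

\begin{thebibliography}{9}
\bibitem{DR} \emph{Discrete Reflexivity in GO Spaces}, \url{https://hrcak.srce.hr/file/193371}.
\bibitem{E} Engelking, \emph{General Topology}.
\end{thebibliography}

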